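# A coanalytic set in every invariant ccc $\sigma$-ideal on $2^{\mathbb N}$, with no common Borel cover

## One Borel cover for all ideals: the guess, and a countable list

Suppose that a set $A\subseteq 2^{\mathbb N}$ is small in the sense of every ideal on some list: for each ideal $\mathcal I$ on the list, $A$ is covered by a Borel set that belongs to $\mathcal I$. The cover may depend on $\mathcal I$. One would first guess that the covers can be merged, so that a single Borel set covers $A$ and is small for all the ideals at once. We shall test this guess for a particular list of ideals, see it pass several tests, and then see it fail.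

**Definition ($\sigma$-ideal).** A $\sigma$-ideal on an uncountable Polish space $X$ is a family $\mathcal I\subseteq\mathcal P(X)$ closed under subsets and countable unions. We always assume that $\mathcal I$ contains all singletons and that every set from $\mathcal I$ is covered by a Borel set from $\mathcal I$.

**Definition (ccc).** A $\sigma$-ideal $\mathcal I$ on $X$ is ccc if there is no uncountable family of pairwise disjoint Borel subsets of $X$ outside $\mathcal I$.

**Definition (invariant).** Consider $2^{\mathbb N}$ with coordinatewise addition modulo 2. A $\sigma$-ideal $\mathcal I$ on $2^{\mathbb N}$ is invariant if $A\in\mathcal I$ implies $t+A\in\mathcal I$ for all $t\in 2^{\mathbb N}$ and all $A\subseteq 2^{\mathbb N}$.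

The meager ideal $\mathcal M$ and the null ideal $\mathcal N$ are invariant and ccc. So is $\mathcal M\cap\mathcal N$: among uncountably many disjoint Borel sets outside $\mathcal M\cap\mathcal N$, uncountably many would be outside $\mathcal M$, or uncountably many outside $\mathcal N$. The ideal of countable sets is invariant but not ccc: the closed subgroup $\{z: z(2n)=0\text{ for all }n\}$ is uncountable, and so are its cosets, of which there are uncountably many.

**Definition ($\mathcal I_{ccc}$).** $\mathcal I_{ccc}$ is the $\sigma$-ideal on $2^{\mathbb N}$ generated by the Borel sets that belong to every invariant ccc $\sigma$-ideal on $2^{\mathbb N}$.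

A countable union of Borel sets of this kind is again a Borel set of this kind. So $\mathcal I_{ccc}$ consists exactly of the subsets of such Borel sets. In particular $\mathcal I_{ccc}$ is contained in the intersection of all invariant ccc $\sigma$-ideals, and the question, posed in the slides "On Borel sets belonging to every invariant ccc $\sigma$-ideal on $2^{\mathbb N}$" (http://www.impan.pl/BC/Arch/2012/SetTheory/Slides/zakrzewski.pdf), is whether the two are equal.

For a Borel set $A$ there is nothing to prove, since $A$ covers itself. Next, replace the list of all invariant ccc ideals by $\{\mathcal M,\mathcal N\}$. If $A\subseteq B_0\in\mathcal M$ and $A\subseteq B_1\in\mathcal N$ with $B_0,B_1$ Borel, then $B_0\cap B_1$ is a Borel cover of $A$ in $\mathcal M\cap\mathcal N$. The same works for a countable list: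

$$A\subseteq B_n\in\mathcal J_n\ (n\in\omega)\quad\Longrightarrow\quad A\subseteq\bigcap_n B_n\in\bigcap_n\mathcal J_n. \tag{1}$$

For an uncountable list this stops at one precise place: an intersection of uncountably many Borel sets need not be Borel. That breaks a proof; it does not yet give a counterexample.

## Sets with uncountably many disjoint translates

How can one show that a set lies in *every* invariant ccc ideal, without knowing what these ideals are? There is one direct way.

**Lemma 1.** Let $D\subseteq 2^{\mathbb N}$ be Borel, and suppose that the translates $t+D$, $t\in T$, are pairwise disjoint for some uncountable $T\subseteq 2^{\mathbb N}$. Then $D$ belongs to every invariant ccc $\sigma$-ideal.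

*Proof.* Let $\mathcal I$ be an invariant ccc $\sigma$-ideal and suppose $D\notin\mathcal I$. If $t+D\in\mathcal I$, then $D=t+(t+D)\in\mathcal I$ by invariance, which is false. So the sets $t+D$, $t\in T$, form an uncountable family of pairwise disjoint Borel sets outside $\mathcal I$, contradicting ccc. $\square$

For example, let $D=\{z: z(2n)=z(2n+1)\text{ for all }n\}$ and let $T$ consist of all $t$ with $t(2n)=0$ for all $n$. For $t\in T$ we have $t+D=\{z: z(2n+1)=z(2n)+t(2n+1)\text{ for all } n\}$, and these sets are disjoint for different $t$.

This $D$ is the graph of a function from the even part of $z$ to the odd part. It is convenient to have such a splitting in the notation. Let $Y=2^{J}$ with $J$ countably infinite (the right $J$ will be chosen later), let $\Xi=2^\omega$, and put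
$$G=Y\times\Xi,\qquad H=\{0\}\times\Xi .$$
A bijection $J\sqcup\omega\to\mathbb N$ gives an isomorphism of topological groups $G\cong 2^{\mathbb N}$ that permutes coordinates. It preserves every notion above, so we may work in $G$. The group $H$ is a closed perfect subgroup. For $E\subseteq G$ write $E_y=\{\xi:(y,\xi)\in E\}$. Call $E$ a *partial graph* if $|E_y|\le 1$ for all $y$.

$$\text{If } E \text{ is a partial graph, then the translates } t+E,\ t\in H, \text{ are pairwise disjoint.} \tag{2}$$

Indeed, suppose $(y,\xi)=(y,\xi_1)+(0,t_1)=(y,\xi_2)+(0,t_2)$ with $(y,\xi_1),(y,\xi_2)\in E$. Then $\xi_1=\xi_2$ because $|E_y|\le1$, so $t_1=t_2$.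

By (2) and Lemma 1, Borel partial graphs lie in $\mathcal I_{ccc}$. What about partial graphs that are not Borel? Two tests are instructive.

**Analytic partial graphs.** Here the guess survives. Let $E\subseteq Y\times\Xi$ be an analytic partial graph. For $n\in\omega$ and $i\in\{0,1\}$ let $D_{n,i}$ be the set of $y$ such that some $(y,\xi)\in E$ has $\xi(n)=i$. These are projections of analytic sets, hence analytic, and $D_{n,0}\cap D_{n,1}=\emptyset$ because $|E_y|\le1$. By the Lusin separation theorem there is a Borel set $Q_n$ with $D_{n,1}\subseteq Q_n$ and $Q_n\cap D_{n,0}=\emptyset$. Then
$$\{(y,\xi):\text{ for all } n,\ \xi(n)=1\iff y\in Q_n\}$$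
is a Borel graph that contains $E$, and it lies in every invariant ccc ideal. For a coanalytic partial graph this argument stops at once: the sets $D_{n,i}$ are then projections of coanalytic sets, and the separation theorem does not apply to them.

**Arbitrary partial graphs.** Here disjointness of translates is not enough for membership in the ideals. Using the axiom of choice we build a partial graph that is not in $\mathcal N$. List the closed subsets of $G$ of positive Haar measure as $(F_\alpha)_{\alpha<2^{\aleph_0}}$. The projection of $F_\alpha$ to $Y$ is compact and has positive measure, since otherwise $F_\alpha$ would be null; so it is an uncountable closed set and has cardinality $2^{\aleph_0}$. By recursion choose $(y_\alpha,\xi_\alpha)\in F_\alpha$ with $y_\alpha$ different from all $y_\beta$, $\beta<\alpha$. Then $E=\{(y_\alpha,\xi_\alpha):\alpha<2^{\aleph_0}\}$ is a partial graph. If a null Borel set covered $E$, its complement would contain some $F_\alpha$, which $E$ meets; this is impossible. So $E\notin\mathcal N$.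

A counterexample that is a partial graph must therefore be more complicated than analytic, but still regular enough for Lemma 1 to be of use. Coanalytic is the level to try.

**Theorem.** There is a coanalytic set $A\subseteq 2^{\mathbb N}$ such that

1. $A\in\mathcal I$ for every invariant ccc $\sigma$-ideal $\mathcal I$ on $2^{\mathbb N}$; moreover there is a closed perfect subgroup $H\le 2^{\mathbb N}$ such that the translates $t+A$, $t\in H$, are pairwise disjoint;
2. no Borel set $B\supseteq A$ belongs to every invariant ccc $\sigma$-ideal. In fact each Borel $B\supseteq A$ lies outside some ideal of the form $\mathcal N(2^{a})\otimes\mathcal M(2^{\mathbb N\setminus a})$ with $a\subseteq\mathbb N$ infinite and co-infinite.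

So the answer to the question is no, in ZFC: $\mathcal I_{ccc}$ is strictly smaller than the intersection of all invariant ccc $\sigma$-ideals on $2^{\mathbb N}$, and that intersection has no Borel base. The product ideals in (2) will be defined below.

## Textbook facts

Numbers in brackets, such as [K, 16.1], refer to A. S. Kechris, *Classical Descriptive Set Theory*. All spaces are Polish.

* **Category quantifiers** [K, 16.1]. If $B\subseteq U\times W$ is Borel and $O\subseteq W$ is open, then $\{u:B_u\text{ is nonmeager}\}$ and $\{u:B_u\text{ is comeager in }O\}$ are Borel.
* **Baire property.** A nonmeager Borel set is comeager in some nonempty basic open set. Two disjoint sets cannot both be comeager in the same nonempty open set, by the Baire category theorem.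
* **Kuratowski–Ulam.** If a Borel set $B\subseteq V\times\Xi$ is meager, then for comeager many $v\in V$ the section $B_v$ is meager in $\Xi$.
* **Lusin–Souslin** [K, 15.1, 14.12]. The image of a Borel set under a continuous map that is injective on it is Borel. A function with Borel domain and Borel graph is Borel.
* **Universal sets** [K, 26.1]. There is a coanalytic $\mathcal U\subseteq 2^\omega\times G$ such that every coanalytic subset of $G$ is $\mathcal U_x=\{g:(x,g)\in\mathcal U\}$ for some $x\in 2^\omega$.
* **Kondô** [K, 36.14]. Every coanalytic $P\subseteq Y\times\Xi$ has a coanalytic uniformization: a coanalytic $A\subseteq P$ with $|A_y|=1$ if $P_y\ne\emptyset$ and $A_y=\emptyset$ otherwise.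
* **Szpilrajn–Marczewski** [K, 29.13]. Let $\mathcal S$ be a $\sigma$-algebra on $G$ such that for every $X\subseteq G$ there is $\hat X\in\mathcal S$ with $X\subseteq\hat X$, such that whenever $X\subseteq Z\in\mathcal S$, all subsets of $\hat X\setminus Z$ are in $\mathcal S$. Then $\mathcal S$ is closed under the Souslin operation.

## Coanalytic partial graphs lie in every invariant ccc ideal

**Lemma 2.** Let $A\subseteq G$ be a coanalytic partial graph. Then $A$ belongs to every invariant ccc $\sigma$-ideal on $G$.

*Proof.* Fix an invariant ccc $\sigma$-ideal $\mathcal I$ on $G$.

**Step 1: a $\sigma$-algebra of sets that are Borel modulo $\mathcal I$.** The purpose is to reduce $A$ to a Borel subset, to which Lemma 1 applies. Let $\mathcal S$ be the family of sets $E\subseteq G$ such that $E\triangle C\in\mathcal I$ for some Borel $C$. It contains the Borel sets and all sets in $\mathcal I$. It is closed under complements, because $E\triangle C$ does not change when both sets are replaced by their complements, and under countable unions, because $\bigcup_nE_n\triangle\bigcup_nC_n\subseteq\bigcup_n(E_n\triangle C_n)$. Moreover: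

$$\text{if } E\in\mathcal S, \text{ then there is a Borel } E_0\subseteq E \text{ with } E\setminus E_0\in\mathcal I. \tag{3}$$

To see this, take a Borel $C$ with $E\triangle C\in\mathcal I$ and a Borel $N\in\mathcal I$ with $E\triangle C\subseteq N$, and let $E_0=C\setminus N$. Then $E_0\subseteq E$, since a point of $C\setminus E$ is in $N$. And $E\setminus E_0\subseteq (E\setminus C)\cup N\subseteq N$.

**Step 2: coanalytic sets are in $\mathcal S$.** We verify the hypothesis of the Szpilrajn–Marczewski theorem. Given $X\subseteq G$, use Zorn's lemma to take a maximal family of pairwise disjoint Borel sets that are outside $\mathcal I$ and disjoint from $X$. By ccc the family is countable, so the complement $\hat X$ of its union is Borel; thus $\hat X\in\mathcal S$, and $X\subseteq\hat X$.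

Let $X\subseteq Z\in\mathcal S$, and suppose $\hat X\setminus Z\notin\mathcal I$. This set is in $\mathcal S$, so by (3) it contains a Borel set $E_0$ with $(\hat X\setminus Z)\setminus E_0\in\mathcal I$, and therefore $E_0\notin\mathcal I$. Now $E_0$ is disjoint from $Z\supseteq X$, and being contained in $\hat X$ it is disjoint from all members of the family. Since it is nonempty, it could be added to the family, contradicting maximality. Hence $\hat X\setminus Z\in\mathcal I$, and all its subsets are in $\mathcal I\subseteq\mathcal S$.

So $\mathcal S$ is closed under the Souslin operation. Every analytic set results from the Souslin operation applied to closed sets, so $\mathcal S$ contains all analytic sets and, by complements, all coanalytic sets.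

**Step 3: disjoint translates.** By Step 2 and (3) there is a Borel $A_0\subseteq A$ with $A\setminus A_0\in\mathcal I$. By (2) the translates $t+A_0$, $t\in H$, are pairwise disjoint, and $H$ is uncountable. Lemma 1 gives $A_0\in\mathcal I$. Hence $A\in\mathcal I$. $\square$

So part (1) of the Theorem will cost nothing once $A$ is a coanalytic partial graph. The whole difficulty is in part (2).

## Diagonalizing against Borel covers: one fiber per code is too little

We want a coanalytic partial graph $A$ that is contained in no Borel set $B$ lying in all the ideals. Kondô's theorem suggests a diagonal construction. Take $Y=2^\omega$ for the moment, and let each $y$ be responsible for the Borel cover $B$ whose complement has code $y$: let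
$$P=\{(y,\xi):(y,y,\xi)\in\mathcal U\},$$
and let $A$ be a coanalytic uniformization of $P$. By Lemma 2, $A$ lies in every invariant ccc ideal. Now let $B\supseteq A$ be Borel, and let $x$ be a code of the complement: $\mathcal U_x=G\setminus B$. On the fiber over $y=x$ we have $P_x=\Xi\setminus B_x$. If this is nonempty, then $A_x$ is a point outside $B_x$, contradicting $A\subseteq B$. We conclude that $B_x=\Xi$.

Here the argument stops, because this conclusion is no contradiction. The fiber $\{x\}\times\Xi$ is a closed set with uncountably many pairwise disjoint translates (by elements of $Y\times\{0\}$), so by Lemma 1 it is in every invariant ccc ideal. A set $B$ may contain it and still be in all of them. All that smallness of $B$ can give is that $B_y$ is small for *most* $y$, and the one $y$ that is responsible for $B$ may be exceptional.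

The remedy is to make many points $y$ responsible for each code. Let $c:Y\to 2^\omega$ be a Borel function, and let every $y$ with $c(y)=x$ work against the cover with code $x$. For this to help, $c^{-1}(x)\times\Xi$ must not be small in all the ideals. But fix one ccc ideal $\mathcal I$. The sets $c^{-1}(x)\times\Xi$, $x\in2^\omega$, are pairwise disjoint Borel sets, so only countably many of them are outside $\mathcal I$. No single ideal, and no countable list of ideals, can serve all codes; this agrees with (1). We need a different ideal for each code:

> For each $x\in2^\omega$ we want an invariant ccc ideal $\mathcal I_x$ that sees only points $y$ with $c(y)=x$, where $c:Y\to2^\omega$ is one fixed Borel function.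

In other words, a typical point in the sense of $\mathcal I_x$ should reveal $x$, by one uniform Borel procedure.

## Measure on some coordinates, category on the others

The ideals $\mathcal M$ and $\mathcal N$ are concentrated on disjoint sets: a $\mu$-random sequence has asymptotic frequency of ones $\frac12$, and a generic sequence does not. To get many ideals, use measure on a set $a$ of coordinates and category on the rest.

**Definition (mixed product ideal).** Let $K$ be a countable set and $a\subseteq K$ with $a$ and $K\setminus a$ infinite. Write $2^K=U\times W$ with $U=2^a$ and $W=2^{K\setminus a}$, and let $\mu$ be the fair-coin (Haar) measure on $U$. Then $\mathcal N(2^a)\otimes\mathcal M(2^{K\setminus a})$ is the family of all subsets of Borel sets $B\subseteq 2^K$ such that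
$$\mu(\{u\in U:B_u\text{ is nonmeager in }W\})=0,\qquad B_u=\{w\in W:(u,w)\in B\}. \tag{4}$$

The set in (4) is Borel by [K, 16.1]. If $D\subseteq B$ are Borel and $B$ satisfies (4), then so does $D$, because $D_u\subseteq B_u$. Therefore a Borel set is in the ideal if and only if it satisfies (4) itself.

*Example.* Let $K=\mathbb N$ and let $a$ be the set of even numbers. The set of $z$ whose even part $n\mapsto z(2n)$ does not have frequency $\frac12$ is comeager, and it is in $\mathcal N(2^a)\otimes\mathcal M(2^{\mathbb N\setminus a})$ because the bad even parts form a $\mu$-null set. The set of $z$ whose odd part has frequency $\frac12$ has full measure, and it is also in the ideal: all its sections equal the set of sequences with frequency $\frac12$. That set is meager, because it is disjoint from the dense $G_\delta$ set of sequences whose initial segments have a proportion of ones above $\frac34$ infinitely often.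

**Lemma 3.** $\mathcal I=\mathcal N(2^a)\otimes\mathcal M(2^{K\setminus a})$ is an invariant ccc $\sigma$-ideal on $2^K$.

*Proof.* **Step 1: it is a $\sigma$-ideal.** Closure under subsets is part of the definition, and so is the existence of Borel covers. If Borel sets $B_n$ satisfy (4), then $(\bigcup_nB_n)_u=\bigcup_n(B_n)_u$ is nonmeager only if some $(B_n)_u$ is, so $\bigcup_nB_n$ satisfies (4). A singleton has sections with at most one point, and these are meager because $W$ has no isolated points.

**Step 2: invariance.** Let $t=(t_1,t_2)\in U\times W$ and let $B$ be Borel. Since addition is modulo 2, $(t+B)_u=t_2+B_{u+t_1}$. Translation by $t_2$ is a homeomorphism of $W$, so $(t+B)_u$ is nonmeager if and only if $B_{u+t_1}$ is. Thus the set in (4) for $t+B$ is a translate by $t_1$ of that for $B$, and translations of $U$ preserve $\mu$. So (4) passes from $B$ to $t+B$; and if $A\subseteq B$, then $t+A\subseteq t+B$.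

**Step 3: ccc.** Here we reduce to the ccc of measure by fixing one basic open set. Suppose $(B_i)_{i<\omega_1}$ are pairwise disjoint Borel sets outside $\mathcal I$, and let $(O_k)_{k\in\omega}$ be a base of nonempty open sets of $W$. Put $E_{i,k}=\{u:(B_i)_u\text{ is comeager in }O_k\}$, a Borel set. By the Baire property
$$\{u:(B_i)_u\text{ is nonmeager}\}=\bigcup_kE_{i,k}.$$
The left side has positive measure, so $\mu(E_{i,k(i)})>0$ for some $k(i)$. There is one $k$ such that $k(i)=k$ for uncountably many $i$. For different $i,j$ among these, $E_{i,k}\cap E_{j,k}=\emptyset$: for $u$ in both sets, the disjoint sets $(B_i)_u$ and $(B_j)_u$ would both be comeager in $O_k$. So there are uncountably many pairwise disjoint sets of positive $\mu$-measure, a contradiction. $\square$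

**Two sets of coordinates, by hand.** Let $a$ be the even numbers and $a'$ the odd numbers. Let $C$ be the set of $z\in2^{\mathbb N}$ such that the even part has frequency $\frac12$, and for infinitely many $m$ we have $z(2n+1)=0$ whenever $m\le n<2m$. The first condition holds for $\mu$-almost every even part, and the second for comeager many odd parts, so the complement of $C$ is in $\mathcal N(2^a)\otimes\mathcal M(2^{a'})$. Let $C'$ be the same set with the roles of even and odd exchanged. Then $C\cap C'=\emptyset$: for $z\in C$ let $f(m)$ be the proportion of ones among the first $m$ terms of the odd part; infinitely often $f(2m)=f(m)/2$, so $f$ does not converge to $\frac12$, whereas $z\in C'$ says that it does. So the two mixed ideals are concentrated on disjoint sets.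

To do this for continuum many sets $a$, note what was used: outside $a$ there are long blocks of zeros, and these blocks filled long stretches of $a'$. It is enough that $a'$ meets $a$ in a finite set, provided that the test for $a$ produces blocks that stretch over every such $a'$ at once. The branches of the binary tree have finite intersections, and whole levels of the tree supply the blocks.

## Branches of the binary tree and the decoding map

From now on let $S=2^{<\omega}$ be the set of finite binary sequences, $Y=2^S$, $\Xi=2^\omega$, $G=Y\times\Xi=2^{S\sqcup\omega}$. For $x\in2^\omega$ put
$$b_x=\{x|n:n\in\omega\}\subseteq S,\qquad U_x=2^{b_x},\qquad V_x=2^{S\setminus b_x},$$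
so that $Y=U_x\times V_x$ and $G=U_x\times(V_x\times\Xi)$. Let $\mu_x$ be the fair-coin measure on $U_x$ and
$$\mathcal I_x=\mathcal N(2^{b_x})\otimes\mathcal M(2^{(S\sqcup\omega)\setminus b_x}).$$
This is the mixed product ideal with measure on $U_x$ and category on $V_x\times\Xi$. Since $b_x$ and its complement in $S\sqcup\omega$ are infinite, Lemma 3 says that each $\mathcal I_x$ is an invariant ccc $\sigma$-ideal on $G$.

If $x\ne x'$ and $x|d\ne x'|d$, then for every $n\ge d$ the node $x'|n$ is not in $b_x$, because the only node of length $n$ in $b_x$ is $x|n$.

**Lemma 4.** There is a Borel function $c:Y\to2^\omega$ and sets $C_x\subseteq c^{-1}(x)$ $(x\in2^\omega)$ such that for each $x$: for $\mu_x$-a.e. $u\in U_x$, for comeager many $v\in V_x$, $(u,v)\in C_x$.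

*Proof.* Let $C_x$ be the set of $y\in Y$ such that

* (a) $\displaystyle\lim_{m\to\infty}\tfrac1m\,|\{n<m:y(x|n)=1\}|=\tfrac12$;
* (b) for infinitely many $m$: $y(\sigma)=0$ for all $\sigma\in S\setminus b_x$ with $m\le|\sigma|<2m$.

**Step 1: $C_x$ is large in the sense required.** Condition (a) depends only on $u=y|b_x$. Under $\mu_x$ the bits $y(x|n)$, $n\in\omega$, are independent and fair, so (a) holds $\mu_x$-a.e. by the strong law of large numbers. Condition (b) depends only on $v=y|(S\setminus b_x)$. For each $N$, let $R_N$ be the set of $v\in V_x$ for which some $m\ge N$ has the property in (b). For fixed $m$ this property constrains finitely many coordinates, so $R_N$ is open. It is dense: a nonempty basic open set of $V_x$ fixes finitely many coordinates; choose $m\ge N$ larger than the lengths of all of them, and $m\ge1$, and set $v(\sigma)=0$ for all $\sigma\in S\setminus b_x$ with $m\le|\sigma|<2m$. So (b) holds on the comeager set $\bigcap_NR_N$. Since (a) and (b) concern $u$ and $v$ separately, for a.e. $u$ the pair $(u,v)$ is in $C_x$ for comeager many $v$.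

**Step 2: the sets $C_x$ are pairwise disjoint.** Suppose $y\in C_x\cap C_{x'}$ with $x\ne x'$, and let $x|d\ne x'|d$. Put
$$f(m)=\tfrac1m\,|\{n<m:y(x'|n)=1\}|.$$
Take any of the infinitely many $m>d$ from (b) for $x$. For $m\le n<2m$ the node $x'|n$ is not in $b_x$ and has length $n\in[m,2m)$, so $y(x'|n)=0$. Therefore the ones counted by $f(2m)$ are those counted by $f(m)$, and $f(2m)=f(m)/2$. But (a) for $x'$ says $f\to\frac12$; along these infinitely many $m$ the left side tends to $\frac12$ and the right side to $\frac14$, a contradiction.

**Step 3: $x$ can be read off $y\in C_x$ in a Borel way.** Consider $R=\{(y,x)\in Y\times2^\omega:y\in C_x\}$. For each $n$ the map $(y,x)\mapsto y(x|n)$ is continuous, since $x|n$ is constant on clopen sets of $x$; so (a) defines a Borel set of pairs. For fixed $m$ the condition in (b) depends only on $x|2m$ and on the finitely many values $y(\sigma)$ with $m\le|\sigma|<2m$, so it is clopen in $(y,x)$; "for infinitely many $m$" turns it into a Borel condition. Hence $R$ is Borel. By Step 2 the projection $R\to Y$ is injective. By the Lusin–Souslin theorem its image is Borel, and $R$ is the graph of a Borel function on this image. Extend this function by a constant to a Borel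 $c:Y\to2^\omega$. If $y\in C_x$, then $(y,x)\in R$, so $c(y)=x$. $\square$

## The set $A$ and part (1) of the Theorem

We repeat the diagonal construction, with the decoding map $c$ in place of the identity. Let $\mathcal U\subseteq2^\omega\times(Y\times\Xi)$ be a coanalytic set that is universal for the coanalytic subsets of $Y\times\Xi$, and put
$$P=\{(y,\xi)\in Y\times\Xi:(c(y),y,\xi)\in\mathcal U\}.$$
This is the preimage of a coanalytic set under the Borel map $(y,\xi)\mapsto(c(y),y,\xi)$, so it is coanalytic. By Kondô's theorem there is a coanalytic uniformization $A\subseteq P$: $|A_y|=1$ if $P_y\ne\emptyset$, and $A_y=\emptyset$ otherwise.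

*Proof of (1).* $A$ is a coanalytic partial graph. By (2) its translates by elements of the closed perfect subgroup $H=\{0\}\times\Xi$ are pairwise disjoint, and by Lemma 2 it belongs to every invariant ccc $\sigma$-ideal on $G$. $\square$

## Every Borel cover of $A$ is large for the ideal named by its code

*Proof of (2).* Let $B\supseteq A$ be Borel. The set $G\setminus B$ is Borel, hence coanalytic, so there is $x_0\in2^\omega$ with
$$\mathcal U_{x_0}=G\setminus B. \tag{5}$$
We show that $B\notin\mathcal I_{x_0}$. Suppose, on the contrary, that $B\in\mathcal I_{x_0}$.

**Step 1: find $y$ that is responsible for $x_0$ and has $B_y$ meager.** Since $B$ is Borel and in $\mathcal I_{x_0}$, condition (4) says that for $\mu_{x_0}$-a.e. $u\in U_{x_0}$ the set $B_u$ is meager in $V_{x_0}\times\Xi$. By Kuratowski–Ulam, for each such $u$ there are comeager many $v\in V_{x_0}$ for which $(B_u)_v=B_{(u,v)}$ is meager in $\Xi$. By Lemma 4, for $\mu_{x_0}$-a.e. $u$ there are comeager many $v$ with $(u,v)\in C_{x_0}$. Choose $u$ good for both statements; such $u$ exists because two sets of full measure meet. Then choose $v$ in the intersection of the two comeager subsets of $V_{x_0}$, which is nonempty by the Baire category theorem.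 The point $y=(u,v)$ satisfies
$$y\in C_{x_0}\qquad\text{and}\qquad B_y\text{ is meager in }\Xi.$$

**Step 2: on the fiber over $y$ the set $A$ leaves $B$.** Since $C_{x_0}\subseteq c^{-1}(x_0)$, we have $c(y)=x_0$. By (5),
$$P_y=\{\xi:(x_0,y,\xi)\in\mathcal U\}=\Xi\setminus B_y.$$
Because $B_y$ is meager, this set is nonempty. So $A_y=\{\xi\}$ for some $\xi\in P_y=\Xi\setminus B_y$. Then $(y,\xi)\in A\setminus B$, contradicting $A\subseteq B$.

Hence $B\notin\mathcal I_{x_0}$, and $\mathcal I_{x_0}$ is an invariant ccc $\sigma$-ideal by Lemma 3. Under the isomorphism $G\cong2^{\mathbb N}$ given by a bijection $S\sqcup\omega\to\mathbb N$, the ideal $\mathcal I_{x_0}$ becomes $\mathcal N(2^a)\otimes\mathcal M(2^{\mathbb N\setminus a})$, where $a$, the image of $b_{x_0}$, is infinite and co-infinite. $\square$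

Compare this with the failed diagonalization. There the single $y$ responsible for $B$ could have $B_y=\Xi$. Here $\mathcal I_{x_0}$-most points are responsible for $B$, so the assumption $B\in\mathcal I_{x_0}$ reaches one of them.

The complexity "coanalytic" cannot be lowered to "Borel", since a Borel set lying in every invariant ccc $\sigma$-ideal is in $\mathcal I_{ccc}$ by definition. We make no claim about analytic sets in general; the test above only concerned analytic partial graphs.

## Other families of ideals, and the additivity of $\mathcal I_{ccc}$

The proof of (2) used only the ideals $\mathcal I_x$. This gives a statement about arbitrary families, which also includes the countable case (1).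

**Theorem A.** Let $\mathbb F$ be a family of invariant ccc $\sigma$-ideals on $G\cong2^{\mathbb N}$.

* (i) If $\mathbb F\supseteq\{\mathcal I_x:x\in2^\omega\}$, then the $\sigma$-ideal generated by the Borel sets in $\bigcap\mathbb F$ is strictly smaller than $\bigcap\mathbb F$, and the single coanalytic set $A$ above witnesses this for all such $\mathbb F$ simultaneously.
* (ii) If $\mathbb F$ is nonempty and countable (e.g. $\mathbb F=\{\mathcal M,\mathcal N\}$), then the two coincide.

*Proof.* In both cases $\bigcap\mathbb F$ is closed under subsets and countable unions, so it contains the $\sigma$-ideal generated by its Borel members; and since these members are closed under countable unions, the generated $\sigma$-ideal consists of their subsets.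

(i) By part (1) of the Theorem, $A\in\bigcap\mathbb F$. By the proof of (2), no Borel superset of $A$ is in $\bigcap_x\mathcal I_x$, and $\bigcap_x\mathcal I_x\supseteq\bigcap\mathbb F$. So $A$ is not covered by a Borel set in $\bigcap\mathbb F$.

(ii) Write $\mathbb F=\{\mathcal J_n:n\in\omega\}$ and let $X\in\bigcap\mathbb F$. Choose Borel sets $B_n\in\mathcal J_n$ with $X\subseteq B_n$. As in (1), $\bigcap_nB_n$ is a Borel set in $\bigcap\mathbb F$ that covers $X$. $\square$

For a $\sigma$-ideal $\mathcal I$, let $\operatorname{add}(\mathcal I)$ be the least cardinality of a subfamily of $\mathcal I$ whose union is not in $\mathcal I$.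

**Corollary B (ZFC).** $\operatorname{add}(\mathcal I_{ccc})=\omega_1$. More precisely, there are Borel sets $A_\alpha$ ($\alpha<\omega_1$), each having $2^{\aleph_0}$ pairwise disjoint translates (hence $A_\alpha\in\mathcal I_{ccc}$), such that $\bigcup_{\alpha<\omega_1}A_\alpha$ is in every invariant ccc $\sigma$-ideal but not in $\mathcal I_{ccc}$.

*Proof.* By the classical Lusin–Sierpiński theorem every coanalytic set is a union of $\omega_1$ Borel sets. Apply this to the set $A$ of the Theorem and write $A=\bigcup_{\alpha<\omega_1}A_\alpha$ with $A_\alpha$ Borel. Each $A_\alpha$ is a subset of the partial graph $A$, so by (2) its translates $t+A_\alpha$, $t\in H$, are pairwise disjoint, and $|H|=2^{\aleph_0}$. By Lemma 1, $A_\alpha$ is in every invariant ccc $\sigma$-ideal; being Borel, it is in $\mathcal I_{ccc}$. The union $A$ is in every invariant ccc $\sigma$-ideal, by part (1) of the Theorem, but not in $\mathcal I_{ccc}$, by part (2). So $\operatorname{add}(\mathcal I_{ccc})\le\omega_1$. Also $\operatorname{add}(\mathcal I_{ccc})\ge\omega_1$, because $\mathcal I_{ccc}$ is closed under countable unions. $\square$
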